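\title{A metrizable-approximable compact space without a dense metrizable subspace}

\begin{abstract}
A compact space is metrizable-approximable if it has a countable closed cover such that, for every point, the intersection of the members of the cover containing that point is metrizable. Linearly ordered compact spaces of this kind contain dense metrizable subspaces. We show in ZFC that the linear order cannot be dropped: there is a first countable Corson compact space that maps continuously to the Cantor set with countable metrizable fibers and in which no nonempty open set has a $\sigma$-disjoint $\pi$-base, hence no dense metrizable subspace. We also show that a compact space does contain a dense metrizable subspace when all the intersections above are finite.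
\end{abstract}

\section{Introduction}

Throughout, compact spaces are Hausdorff, $\omega=\{0,1,2,\dots\}$, the Cantor set is $2^\omega$, and $\mathfrak c$ is its cardinality. Let $\gamma$ be a countable cover of a space $X$ by closed sets. The \emph{section} of $\gamma$ at a point $x\in X$ is
\[
X(x,\gamma)=\bigcap\{F\in\gamma : x\in F\}.
\]
It is the closed set of those points $y$ that $\gamma$ fails to cut off from $x$: every member of $\gamma$ containing $x$ also contains $y$. For a topological property $\mathcal P$, the space $X$ is \emph{$\mathcal P$-approximable} if it has a countable closed cover all of whose sections have $\mathcal P$. Thus $X$ is \emph{metrizable-approximable} (\emph{separable-approximable}) if for some countable closed cover all sections are metrizable (separable). For compact $X$ the sections are compact, and compact metrizable spaces are separable, so the first property implies the second.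

Continuous maps are the basic source of such covers. Let $f\colon X\to M$ be continuous, with $M$ compact metrizable, and let $\gamma$ consist of the preimages of the closures of the members of a countable base of $M$. If $f(y)\ne f(x)$, some basic set contains $f(x)$ and has $f(y)$ outside its closure; hence $X(x,\gamma)=f^{-1}(f(x))$. For $M=2^\omega$ one may use the preimages of all clopen sets. So a compact space that maps to the Cantor set with metrizable fibers is metrizable-approximable.

Two examples with sections of at most two points show what to expect.
\begin{itemize}
\item The double arrow space $[0,1]\times\{0,1\}$, with the topology of the lexicographic order, projects two-to-one onto $[0,1]$. It has uncountably many clopen sets, so it is not metrizable. It is first countable and the points with rational first coordinate are dense; a countable, regular, first countable space is metrizable.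
\item Let $Y$ be the set of pairs $(z,p)\in 2^\omega\times\{0,1\}^{2^\omega}$ such that $p$, viewed as a subset of $2^\omega$, is contained in $\{z\}$. This is a closed set, the fiber over $z$ is $\{(z,\emptyset),(z,\{z\})\}$, and the points $(z,\{z\})$ are isolated. There are uncountably many of them, so $Y$ is not metrizable. They form a dense discrete subspace.
\end{itemize}
Neither space is metrizable, and each has a dense metrizable subspace. Three known results point the same way. A compact space is metrizable if and only if it has a countable closed cover whose sections are singletons. Every metrizable-approximable compact space contains a dense, \v{C}ech-complete, paracompact subspace. Every linearly ordered metrizable-approximable (even separable-approximable) compact space contains a dense metrizable subspace \cite[Theorem 3.4]{PA}. The problem, which comes from \cite{PA}, is whether linear orderability is necessary in the last result: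

\begin{quote}
\emph{Does every metrizable-approximable compact space contain a dense metrizable subspace?}
\end{quote}

The evidence above suggests a positive answer. The answer is negative, and no hypothesis beyond ZFC is needed. A \emph{$\pi$-base} of a space is a family of nonempty open sets such that every nonempty open set contains one of them; it is \emph{$\sigma$-disjoint} if it is a union of countably many families, each consisting of pairwise disjoint sets. A \emph{Corson compactum} is a compact space homeomorphic to a subspace of $\mathbb R^\Gamma$, for some set $\Gamma$, each point of which has only countably many nonzero coordinates.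

\begin{theorem}\label{thm:main}
There are a compact space $X$ and a continuous map $\pi\colon X\to 2^\omega$, all of whose fibers are countable and metrizable, such that no nonempty open subset of $X$ has a $\sigma$-disjoint $\pi$-base. In particular no nonempty open subset of $X$, including $X$ itself, has a dense metrizable subspace. The space $X$ is metrizable-approximable: for $\gamma=\{\pi^{-1}(B):B\subseteq 2^\omega \text{ clopen}\}$ the sections are the fibers of $\pi$. Moreover $X$ is a first countable Corson compactum.
\end{theorem}

The two examples above are instances of a positive result, which shows that ``countable'' in Theorem~\ref{thm:main} cannot be improved to ``finite''.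

\begin{theorem}\label{thm:finite}
If a compact space $X$ has a countable closed cover all of whose sections are finite, then $X$ has a dense metrizable subspace.
\end{theorem}

Section~\ref{sec:tools} collects the tools, and Section~\ref{sec:finite} proves Theorem~\ref{thm:finite}. Section~\ref{sec:tower} describes a simple tower of Cantor sets on which the idea of the counterexample is visible. Sections \ref{sec:nodes}--\ref{sec:diagonal} prove Theorem~\ref{thm:main}. The three known results quoted above are not used in the proofs.

\section{Tools}\label{sec:tools}

\subsection*{Topology}
We use the following textbook facts.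
\begin{enumerate}
\item[(F1)] A compact space is regular, so every nonempty open set contains the closure of a nonempty open set. The intersection of countably many dense open subsets of a compact space is dense.
\item[(F2)] If a point $x$ of a compact space is a $G_\delta$-set, then $x$ has a countable base of neighborhoods.
\item[(F3)] A regular second countable space is metrizable. A countable first countable space is second countable.
\item[(F4)] (Bing) A metrizable space has a $\sigma$-discrete base, in particular a $\sigma$-disjoint one.
\end{enumerate}
It is hard to argue directly against all dense subspaces of a space. The next lemma replaces them by an invariant that speaks only of open sets.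

\begin{lemma}\label{lem:pibase}
If a nonempty open subset $O$ of a compact space has a dense metrizable subspace $D$, then $O$ has a $\sigma$-disjoint $\pi$-base.
\end{lemma}

\begin{proof}
By (F4) let $\bigcup_n\mathcal V_n$ be a base of $D$ consisting of nonempty sets, each $\mathcal V_n$ disjoint. For each basic $V$ choose an open $\tilde V\subseteq O$ with $\tilde V\cap D=V$. If $V\ne V'$ belong to $\mathcal V_n$, then $\tilde V\cap\tilde V'$ is an open subset of $O$ missing $D$, hence empty. Given a nonempty open $O_1\subseteq O$, take a nonempty open $O_2$ with $\overline{O_2}\subseteq O_1$ and a basic $V\subseteq O_2\cap D$. Since $D$ is dense in $O$, we get $\tilde V\subseteq\overline{\tilde V\cap D}=\overline V\subseteq\overline{O_2}\subseteq O_1$.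
\end{proof}

\subsection*{Perfect sets}
Let $\mathcal B$ be the countable family of nonempty clopen subsets of $2^\omega$, and fix a metric on $2^\omega$ of diameter at most $1$. A \emph{perfect} set is a nonempty compact subset of $2^\omega$ without isolated points. Every perfect set is homeomorphic to $2^\omega$, hence to $(2^\omega)^3$, and a nonempty relatively clopen subset of a perfect set is perfect.

\begin{lemma}\label{lem:perfect}
Let $C$ be perfect and let $I$ be a set with $|I|\le\mathfrak c$. There are pairwise disjoint perfect sets $C(\iota,B)\subseteq C\cap B$, indexed by $\iota\in I$ and by those $B\in\mathcal B$ that meet $C$.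
\end{lemma}

\begin{proof}
We may take $I=2^\omega$. List the sets $B\in\mathcal B$ meeting $C$ as $B^0,B^1,\dots$ without repetition. We choose pairwise disjoint closed sets $R_n\subseteq C\cap B^n$, nowhere dense in $C$. Given $R_0,\dots,R_{n-1}$, the set $(C\cap B^n)\setminus(R_0\cup\dots\cup R_{n-1})$ is nonempty and open in $C$, so it contains a nonempty relatively clopen set $D$. Fix a homeomorphism $g\colon(2^\omega)^3\to D$ and a point $o\in2^\omega$, and put $R_n=g(2^\omega\times2^\omega\times\{o\})$ and $C(y,B^n)=g(2^\omega\times\{y\}\times\{o\})$ for $y\in 2^\omega$.
\end{proof}

\subsection*{Stationary sets}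
A \emph{club} is a closed unbounded subset of $\omega_1$, and a set is \emph{stationary} if it meets every club. The intersection of two clubs is a club. We use two kinds of clubs: the set of limit points of an unbounded subset of $\omega_1$, and, for a function $f\colon\omega_1\to\omega_1$, the set of limit ordinals $\delta$ with $f(\alpha)<\delta$ for all $\alpha<\delta$. It is a theorem of ZFC that $\omega_1$ is the union of two disjoint stationary sets. Removing the nonlimit ordinals from one of them gives a set $A$ of limit ordinals such that $A$ and $\omega_1\setminus A$ are both stationary.

\section{Finite sections}\label{sec:finite}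

Let $X$ be a nonempty compact space with a closed cover $\gamma=\{F_n:n\in\omega\}$, and write $\Sigma_x=X(x,\gamma)$; we assume that every $\Sigma_x$ is finite. Away from their boundaries the sets $F_n$ behave like clopen sets, so the finite intersections of their interiors are the natural candidates for a countable $\pi$-base. When they fail, the reason is that all points of some open set have a companion in their section lying at a definite place elsewhere. If this happens everywhere, it can be repeated infinitely often.

The boundary of a closed set is closed and nowhere dense, so $D_n=X\setminus\partial F_n$ is open and dense, and $H=\bigcap_nD_n$ is dense by (F1). If $x\in H$ and $x\in F_n$, then $x\in\operatorname{int}F_n$. Hence $\bigcap\{\operatorname{int}F_n:x\in F_n\}$ is a $G_\delta$-set that contains $x$ and is contained in $\Sigma_x$. Removing the finitely many other points of $\Sigma_x$, we see that $\{x\}$ is a $G_\delta$-set. By (F2), every point of $H$ has a countable base of neighborhoods in $X$.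

Say that a nonempty open set $V$ \emph{splits} if there are nonempty open sets $V',V''\subseteq V$ such that $\overline{V'}\cap\overline{V''}=\emptyset$ and $\Sigma_x\cap\overline{V''}\ne\emptyset$ for all $x\in V'\cap H$.

\begin{lemma}\label{lem:split}
A nonempty open set $V$ that does not split has a dense metrizable subspace.
\end{lemma}

\begin{proof}
Let $\mathcal N$ be the countable family of all nonempty sets $V\cap\bigcap_{i\in a}\operatorname{int}F_i$ with $a\subseteq\omega$ finite; for $a=\emptyset$ this is $V$. We show that $\mathcal N$ is a $\pi$-base of $V$. Let $O\subseteq V$ be nonempty and open. Take nonempty open sets $V_0,V'$ with $\overline{V_0}\subseteq O$ and $\overline{V'}\subseteq V_0$, and put $V''=V\setminus\overline{V_0}$. If $V''=\emptyset$, then $V\subseteq\overline{V_0}\subseteq O$ and $V\in\mathcal N$. Suppose $V''\neq\emptyset$. The open set $V_0$ misses $V''$, hence $\overline{V''}$, and so $\overline{V'}\cap\overline{V''}=\emptyset$. As $V$ does not split, there is $x\in V'\cap H$ with $\Sigma_x\cap\overline{V''}=\emptyset$. By compactness there is a finite set $a$ of indices $i$ with $x\in F_i$ such that $\bigcap_{i\in a}F_i$ misses $\overline{V''}$. The set $N=V\cap\bigcap_{i\in a}\operatorname{int}F_i$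 contains $x$ because $x\in H$, so $N\in\mathcal N$, and $N\subseteq V\setminus V''\subseteq\overline{V_0}\subseteq O$.

Choose a point of $H$ in each member of $\mathcal N$. These points form a countable dense subspace of $V$ that is regular and first countable, hence metrizable by (F3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Suppose that $X$ has no dense metrizable subspace. Let $\mathcal W$ be a maximal disjoint family of nonempty open sets having dense metrizable subspaces, say $D_W\subseteq W$. The union of the $D_W$ is their topological sum, so it is metrizable, and it is dense in $\bigcup\mathcal W$. Hence $\bigcup\mathcal W$ is not dense, and $O=X\setminus\overline{\bigcup\mathcal W}$ is nonempty. By maximality no nonempty open subset of $O$ has a dense metrizable subspace, so by Lemma~\ref{lem:split} every such subset splits.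

Put $V_0=O$. Given a nonempty open $V_n\subseteq O$, choose a nonempty open $Q_n$ with $\overline{Q_n}\subseteq V_n\cap D_n$, and let $V_{n+1},V''_{n+1}\subseteq Q_n$ witness that $Q_n$ splits. For $1\le n<m$ we have $\overline{V''_m}\subseteq\overline{Q_{m-1}}\subseteq V_{m-1}\subseteq V_n$, and $V_n$ misses $\overline{V''_n}$. So the sets $\overline{V''_n}$, $n\ge1$, are pairwise disjoint. Since $\overline{V_{n+1}}\subseteq V_n\cap D_n$, compactness gives a point $x\in\bigcap_nV_n\subseteq H$. Then $\Sigma_x$ meets $\overline{V''_n}$ for every $n\ge1$, so $\Sigma_x$ is infinite, a contradiction.
\end{proof}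

\begin{remark}\label{rem:finite}
Finiteness was used twice. For countable bases at the points of $H$, and hence for Lemma~\ref{lem:split}, metrizable sections suffice: $x$ is then a $G_\delta$-point of $\Sigma_x$, hence of the $G_\delta$-set $\bigcap\{\operatorname{int}F_n:x\in F_n\}$. The essential use is in the last line of the proof. So a counterexample must contain an open set all of whose nonempty open subsets split.
\end{remark}

\section{A tower of Cantor sets}\label{sec:tower}

Here is the simplest space in which every open set splits. By Lemma~\ref{lem:perfect}, choose perfect sets $C_s$ for finite sequences $s$ of countable ordinals so that $C_\emptyset=2^\omega$, the sets $C_{s^\frown\alpha}$ $(\alpha<\omega_1)$ are pairwise disjoint subsets of $C_s$, and every $B\in\mathcal B$ meeting $C_s$ contains uncountably many of them. Think of $s$ as a floor built over $C_s$. Let $Z$ be the set of pairs $(z,p)$, with $z\in2^\omega$ and $p$ a set of sequences, such that $\emptyset\in p$, $p$ is closed under initial segments, and $z\in C_s$ for all $s\in p$. Identifying $p$ with its characteristic function, $Z$ is a closed subset of $2^\omega\times\{0,1\}^{\omega_1^{<\omega}}$. By disjointness, the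 floors $s$ with $z\in C_s$ form a chain, so the fiber over $z$ is countable: a point of it records how high one has climbed above $z$.

For $B\in\mathcal B$ meeting $C_s$, let $[B,s]$ be the clopen set of $(z,p)\in Z$ with $z\in B$, $s\in p$. For $z\in B\cap C_s$ it contains the point that \emph{stops at $s$}, whose second coordinate is the set of initial segments of $s$. These sets form a $\pi$-base. Indeed, a basic neighborhood of $(z,p)$ requires $z'\in B$, $F\subseteq p'$, $E\cap p'=\emptyset$, with $F\subseteq p$ finite and nonempty and $E$ finite and disjoint from $p$. Let $s$ be the longest element of $F$, and choose $\alpha$ with $C_{s^\frown\alpha}\subseteq B$ such that no element of $E$ extends $s^\frown \alpha$. If $s^\frown\alpha\in p'$, then each element of $p'$ is an initial segment of $s$, hence in $p$, or extends $s^\frown\alpha$; so $[B,s^\frown\alpha]$ lies in the neighborhood. Every open set splits: if $C_{s^\frown\alpha}\subseteq B$, take $V'=[B,s^\frown\alpha]$ and $V''=[B,s]\setminus V'$; above each point of $C_{s^\frown\alpha}$, the point that stops at $s$ lies in $V''$.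

Yet $Z$ has a $\sigma$-disjoint $\pi$-base, since for fixed $B$ and $k$ the sets $[B,s]$ with $|s|=k$ are pairwise disjoint. To see what is missing, let us defeat a single disjoint family $\mathcal U$ of nonempty open sets, that is, find a nonempty open set $G$ containing no member of $\mathcal U$. Say that a set \emph{decides} $\mathcal U$ if it is contained in a member of $\mathcal U$ or misses all members. Some $[B,s]$ decides $\mathcal U$, because these sets form a $\pi$-base. Let $G=[B,s^\frown\alpha]$ with $C_{s^\frown\alpha}\subseteq B$, and suppose $G\supseteq W\in\mathcal U$. Then $[B,s]$ meets $W$, so it lies in a member of $\mathcal U$, which by disjointness is $W$. Thus $[B,s]\subseteq G$. But the points that stop at $s$ are not in $G$.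

This is the whole mechanism: \emph{decide first, then climb to a higher floor.} Finitely many families are handled by deciding them one after another. For countably many families one obtains a decreasing sequence $[B_n,s_n]$, and one needs a floor above all the $s_n$. The space $Z$ has none in general. The space of Theorem~\ref{thm:main} is a tower of height $\omega_1$ with floors, called fusion nodes, placed over infinite chains. Three difficulties arise.

\emph{The new floor must be large.} The intersection of the sets $B_n\cap C_{s_n}$ may be a single point $z$. A floor over $\{z\}$ would give an open set inside one fiber, and that open set would be metrizable. So we fuse a binary tree of decreasing sequences and build the floor over the resulting Cantor set. The price is that the floors below the new one depend on $z$. We keep track of them by a function of $z$, the history, and compactness requires this function to be continuous.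

\emph{All sequences of families must be anticipated.} The families live in the final space and may be uncountable. A closing-off argument will show that only a countable trace below some level $\delta<\omega_1$ matters. There are at most $\mathfrak c$ such traces, and we handle them all at level $\delta$. Since we cannot choose $\delta$ freely, only within a club, fusion must take place at stationarily many levels.

\emph{The fibers must stay countable.} They must not grow too tall: fusion is forbidden at stationarily many levels, and this stops every chain at a countable height. They must not grow too wide either. If uncountably many fusion nodes $K$ of one level sat over the same point $z$ with the same set $P$ of floors below them, the points $(z,P\cup\{K\})$ would form an uncountable discrete subspace of the fiber, which would then be neither countable nor metrizable. We prevent this by writing a code $r\in2^\omega$ into the floors below each fusion node, with different codes for different fusion nodes of the same level.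

\section{The nodes}\label{sec:nodes}

Fix a set $A\subseteq\omega_1$ of limit ordinals with $A$ and $\omega_1\setminus A$ stationary. For each $\delta\in A$ fix a strictly increasing sequence $(\delta_n)_{n\in\omega}$ of \emph{successor} ordinals with supremum $\delta$.

By recursion on $\eta<\omega_1$ we define pairwise disjoint sets $S_\eta$, whose elements are the \emph{nodes of level $\eta$}; we write $\operatorname{lev}K=\eta$ for $K\in S_\eta$ and $S_{<\eta}=\bigcup_{\xi<\eta}S_\xi$. Each node $K$ comes with a perfect set $C_K$ and, for every $z\in C_K$, a set of nodes $h_K(z)$, the \emph{history} of $K$ at $z$. The \emph{past} of $K$ at $z$ is $h^-_K(z)=h_K(z)\setminus\{K\}$. There are three types of nodes: the root $*$, child nodes, and fusion nodes. The \emph{last} element of a set of nodes of distinct levels means the one of highest level. We maintain the following for each node $K$ and $z\in C_K$.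
\begin{enumerate}
\item[(H1)] The set $h_K(z)$ contains $*$ and $K$, consists of nodes of level $\le\operatorname{lev}K$, and has at most one node of each level. If $J\in h_K(z)$, then $z\in C_J$ and $h_J(z)=\{L\in h_K(z):\operatorname{lev}L\le\operatorname{lev}J\}$.
\item[(H2)] For every node $J$, the set $\{z'\in C_K:J\in h_K(z')\}$ is clopen in $C_K$.
\item[(H3)] $|S_\eta|\le\mathfrak c$.
\item[(H4)] The past $h^-_K(z)$ is empty if $K=*$, has a last element if $K$ is a child node, and has levels cofinal in the limit ordinal $\operatorname{lev}K$ if $K$ is a fusion node.
\end{enumerate}
By (H4) the type of a node can be read from its past at any point, and so can the level of a fusion node.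

As soon as a node $K$ is created, we fix by Lemma~\ref{lem:perfect} pairwise disjoint perfect sets
\[
C(K,\xi,i,B)\subseteq C_K\cap B\qquad(\operatorname{lev}K<\xi<\omega_1,\ i\in\{0,1\},\ B\in\mathcal B,\ B\cap C_K\ne\emptyset).
\]

\subsection*{The root and the child nodes}
Let $S_0=\{*\}$, $C_*=2^\omega$, $h_*(z)=\{*\}$. At every level $\eta>0$, for each $K\in S_{<\eta}$, $i\in\{0,1\}$ and $B\in\mathcal B$ meeting $C_K$, we put into $S_\eta$ a \emph{child node} $L=(K,\eta,i,B)$ with
\[
C_L=C(K,\eta,i,B),\qquad h_L(z)=h_K(z)\cup\{L\}.
\]
We call $K$ the \emph{parent} and $i$ the \emph{label} of $L$. Since $\operatorname{lev}L$ exceeds all levels in $h_K(z)$ and $C_L\subseteq C_K$, (H1) passes from $K$ to $L$. The set in (H2) is $C_L$ for $J=L$, and otherwise it is the trace on $C_L$ of the corresponding set for $K$. The past of $L$ is $h_K(z)$, whose last element is the parent; this is (H4). If $\eta\notin A$, there are no other nodes of level $\eta$.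

For the rest of this section let $\delta\in A$, and suppose that $S_{<\delta}$ has been constructed and satisfies (H1)--(H4). We define the fusion nodes of level $\delta$.

\subsection*{Words}
The code of a fusion node has to be recoverable from its past. The past may be a long well-ordered set, so we fix the places at which it is read: at the first node reaching level $\delta_n$, for each $n$.

Let $K\in S_{<\delta}$, $z\in C_K$, and $\delta_n\le\operatorname{lev}K$. Let $J$ be the element of $h_K(z)$ of least level $\ge\delta_n$. \emph{Then $J$ is a child node.} It is not the root, because $\delta_n>0$. If it were a fusion node, its level would be a limit ordinal, hence strictly greater than the successor ordinal $\delta_n$; by (H4) and (H1), $h^-_J(z)\subseteq h_K(z)$ would contain a node of level in $[\delta_n,\operatorname{lev}J)$, against the choice of $J$. This is the reason for taking the $\delta_n$ to be successors: fusion nodes carry no label.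

Let $a_n(K,z)$ be the label of $J$, and define the \emph{word}
\[
w_\delta(K,z)=(a_n(K,z))_{n<k},\qquad k=|\{n:\delta_n\le\operatorname{lev}K\}|<\omega .
\]
See Figure~\ref{fig:word}. The length $k$ depends only on $\operatorname{lev}K$, and
\begin{equation}\label{eq:length}
|w_\delta(K,z)|>n\iff\operatorname{lev}K\ge\delta_n .
\end{equation}
We write $v\sqsubseteq u$ if $v$ is an initial segment of the finite or infinite sequence $u$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (-0.3,0) -- (10,0) node[right] {level};
\foreach \x/\t in {2/{\delta_0},4/{\delta_1},5.4/{\delta_2},8/{\delta_3},9.4/{\delta}}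
  \draw[dashed] (\x,1.5) -- (\x,0) node[below] {$\t$};
\foreach \x/\t in {0/{*},1/1,2.7/0,3.4/1,6.2/1,7.2/0}
  \fill (\x,0.6) circle (2pt) node[above=5pt] {$\t$};
\draw (2.7,0.6) circle (5pt);
\draw (6.2,0.6) circle (5pt);
\node at (7.2,0.28) {$K$};
\end{tikzpicture}
\caption{Reading the word of a node $K$ at a point $z$. The dots are the nodes of the history $h_K(z)$, placed by level, with their labels above them. For each $\delta_n\le\operatorname{lev}K$ one reads the label of the first node of level $\ge\delta_n$ (circled). Here the same node serves $\delta_1$ and $\delta_2$, and $\operatorname{lev}K<\delta_3$, so the word is $011$.}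
\label{fig:word}
\end{figure}

\begin{lemma}\label{lem:words}
Let $K,L\in S_{<\delta}$.
\begin{enumerate}
\item[(W1)] If $z\in C_L$ and $K\in h_L(z)$, then $w_\delta(K,z)\sqsubseteq w_\delta(L,z)$.
\item[(W2)] The function $w_\delta(K,\cdot)$ is locally constant on $C_K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(W1) By (H1), $h_K(z)$ is the part of $h_L(z)$ of level $\le\operatorname{lev}K$. If $\delta_n\le\operatorname{lev}K$, the first node of level $\ge\delta_n$ is therefore the same in both sets.

(W2) Let $z_0\in C_K$ and $\delta_n\le \operatorname{lev}K$. Let $J$ be the child node that defines $a_n(K,z_0)$, and let $J^-$ be its parent. Then $J^-\in h_K(z_0)$ has lower level than $J$, so $\operatorname{lev}J^-<\delta_n$. By (H2), $J\in h_K(z)$ for all $z$ in a neighborhood of $z_0$ in $C_K$. For such $z$, the nodes of $h_K(z)$ below $J$ form $h^-_J(z)=h_{J^-}(z)$ and have level $<\delta_n$; so $J$ also defines $a_n(K,z)$. Intersect these neighborhoods over the finitely many $n$.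
\end{proof}

\subsection*{Conditions}
A \emph{condition} is a pair $(U,K)$ with $U\in\mathcal B$, $K$ a node, and $U\cap C_K\ne\emptyset$; it is the combinatorial name of a future basic open set. Write $(U',K')\le(U,K)$ if $U'\subseteq U$ and $K\in h_{K'}(z)$ for all $z\in U'\cap C_{K'}$. By (H1) this implies $U'\cap C_{K'}\subseteq U\cap C_K$. The relation is reflexive, and it is transitive: if $(U'',K'')\le(U',K')\le(U,K)$ and $z\in U''\cap C_{K''}$, then $z\in U'\cap C_{K'}$ and $K\in h_{K'}(z)\subseteq h_{K''}(z)$. There are two basic ways to go down from $(U,K)$: shrink $U$ to a clopen set that still meets $C_K$, or replace $K$ by a child $(K,\eta,i,U)$. Let $\mathbb P_{<\delta}$ be the set of conditions whose node has level $<\delta$.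

\subsection*{Tasks, schemes and codes}
A \emph{$\delta$-task} is a sequence $\tau=(\mathfrak D_n)_{n\in\omega}$ of countable subsets of $\mathbb P_{<\delta}$. In the application $\mathfrak D_n$ will consist of conditions that decide the $n$th disjoint family. By (H3), $|\mathbb P_{<\delta}|\le\mathfrak c$, so there are at most $\mathfrak c^{\aleph_0}=\mathfrak c$ tasks. A \emph{$\tau$-scheme with code $r\in2^\omega$} is a system of conditions $q_\sigma=(U_\sigma,K_\sigma)$, $\sigma\in2^{<\omega}$, such that for all $n$ and $\sigma\in2^n$:
\begin{enumerate}
\item[(S1)] $q_{\sigma^\frown0},q_{\sigma^\frown1}\le q_\sigma$, \ $U_{\sigma^\frown0}\cap U_{\sigma^\frown1}=\emptyset$, \ $\operatorname{diam}U_\sigma\le2^{-n}$;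
\item[(S2)] $q_\sigma\in\mathfrak D_n$;
\item[(S3)] $\operatorname{lev}K_\sigma\ge\delta_n$;
\item[(S4)] $w_\delta(K_\sigma,z)\sqsubseteq r$ for all $z\in U_\sigma\cap C_{K_\sigma}$.
\end{enumerate}
The point of (S4) is that the \emph{same} sequence $r$ is read along every branch of the scheme.

Let $R_\tau$ be the set of codes of $\tau$-schemes, and call $\tau$ \emph{good} if $|R_\tau|=\mathfrak c$. Enumerate the good $\delta$-tasks in order type at most $\mathfrak c$ and choose $r_\tau\in R_\tau$ recursively, different from the fewer than $\mathfrak c$ codes chosen before. Thus
\begin{equation}\label{eq:injective}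
\tau\mapsto r_\tau\ \text{ is injective on the set of good $\delta$-tasks.}
\end{equation}

\subsection*{Fusion nodes}
For each good $\delta$-task $\tau$ fix a $\tau$-scheme $(U_\sigma,K_\sigma)_\sigma$ with code $r_\tau$, and put into $S_\delta$ one \emph{fusion node} $K_\tau$ with
\[
C_{K_\tau}=\bigcap_n\bigcup_{\sigma\in2^n}(U_\sigma\cap C_{K_\sigma}).
\]
For $x\in2^\omega$ let $x|n$ be its initial segment of length $n$. By (S1) the sets $U_{x|n}\cap C_{K_{x|n}}$ are nonempty, compact and decreasing, with diameters tending to $0$; their intersection is a single point $z_x\in C_{K_\tau}$. The sets $U_\sigma$, $\sigma\in2^n$, are pairwise disjoint, and $U_{\sigma^\frown j}\subseteq U_\sigma$. Hence $x\mapsto z_x$ is injective, and every $z\in C_{K_\tau}$ is some $z_x$: the unique $\sigma\in2^n$ with $z\in U_\sigma$, for $n\in\omega$, extend one another. The map is continuous, since $x|n=x'|n$ puts $z_x$ and $z_{x'}$ in $U_{x|n}$. So $C_{K_\tau}$ is homeomorphic to $2^\omega$ and is perfect. For $z=z_x$ define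
\[
h_{K_\tau}(z)=\{K_\tau\}\cup\bigcup_nh_{K_{x|n}}(z).
\]

We verify the invariants. By (S1), $K_{x|n}\in h_{K_{x|(n+1)}}(z)$, so by (H1) each set $h_{K_{x|n}}(z)$ is the part of the next one of level $\le\operatorname{lev}K_{x|n}$. Therefore
\begin{equation}\label{eq:fusion}
h_{K_{x|n}}(z)=\{L\in h_{K_\tau}(z):\operatorname{lev}L\le\operatorname{lev}K_{x|n}\}\qquad(n\in\omega).
\end{equation}
This gives (H1): two nodes of the past lie in a common $h_{K_{x|n}}(z)$, and for $J\in h_{K_{x|n}}(z)$ we apply (H1) for $K_{x|n}$ and then \eqref{eq:fusion}. Property (H4) follows from (S3). For (H2), the set is $C_{K_\tau}$ if $J=K_\tau$ and empty if $J\ne K_\tau$ has level $\ge\delta$. If $\operatorname{lev}J<\delta$, pick $n$ with $\delta_n>\operatorname{lev}J$. The sets $C_{K_\tau}\cap U_\sigma$, $\sigma\in2^n$, partition $C_{K_\tau}$ into finitely many relatively clopen pieces. The piece of $\sigma$ lies in $C_{K_\sigma}$, and on it $J\in h_{K_\tau}(z)$ is equivalent to $J\in h_{K_\sigma}(z)$ by \eqref{eq:fusion} and (S3); the latter is a clopen condition by (H2) for $K_\sigma$. Finally (H3) holds because each level has at most $\mathfrak c$ child nodes and at most $\mathfrak c$ fusion nodes.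

The code can be read from the past:
\begin{enumerate}
\item[(H5)] For $z\in C_{K_\tau}$ and $n\in\omega$, the element of $h^-_{K_\tau}(z)$ of least level $\ge\delta_n$ is a child node with label $r_\tau(n)$. So $r_\tau$ is determined by $\delta$ and the set $h^-_{K_\tau}(z)$.
\end{enumerate}
Indeed, if $z=z_x$, then $\operatorname{lev}K_{x|n}\ge\delta_n$ by (S3); by \eqref{eq:fusion} the element in question is the one that defines $a_n(K_{x|n},z)$, and this letter is $r_\tau(n)$ by (S4).

This completes the recursion. Let $S=\bigcup_{\eta<\omega_1}S_\eta$, let $\mathbb P$ be the set of all conditions with the relation $\le$ defined above, and for $z\in2^\omega$ let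
\[
T_z=\{K\in S:z\in C_K\}.
\]

\section{The space}\label{sec:space}

\subsection*{The nodes above a point form a countable chain}

\begin{lemma}\label{lem:chain}
If $K,L\in T_z$, then $K\in h_L(z)$ or $L\in h_K(z)$. Consequently $T_z$ has at most one node of each level, and $h_K(z)=\{J\in T_z:\operatorname{lev}J\le\operatorname{lev}K\}$ for $K\in T_z$.
\end{lemma}

\begin{proof}
Suppose that $K\notin h_L(z)$ and $L\notin h_K(z)$; we look at the first place where the two histories differ. Let $P=h_K(z)$, $Q=h_L(z)$, $I=P\cap Q$. Then $*\in I$, $K\in P\setminus I$, $L\in Q\setminus I$. If $J\in I$, then by (H1) the parts of $P$ and of $Q$ of level $\le\operatorname{lev}J$ both equal $h_J(z)$, so they lie in $I$. Thus $I$ is an initial segment, by level, of $P$ and of $Q$. Let $K_1$ and $L_1$ be the elements of least level of $P\setminus I$ and $Q\setminus I$. By (H1), $z\in C_{K_1}\cap C_{L_1}$ and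
\[
h^-_{K_1}(z)=I=h^-_{L_1}(z)\ne\emptyset .
\]
It suffices to show $K_1=L_1$, for then $K_1\in P\cap Q=I$, a contradiction.

If $I$ has a last element $J$, then by (H4) both $K_1$ and $L_1$ are child nodes, and $J$ is the parent of both. Distinct children of $J$ have disjoint perfect sets, so $K_1=L_1$.

If $I$ has no last element, then by (H4) both are fusion nodes of the same level $\delta=\sup\{\operatorname{lev}J:J\in I\}$, say $K_1=K_\tau$ and $L_1=K_{\tau'}$. By (H5), $r_\tau=r_{\tau'}$, and \eqref{eq:injective} gives $\tau=\tau'$.

For the consequences, let $J,K\in T_z$ with $\operatorname{lev}J\le\operatorname{lev}K$. If $K\in h_J(z)$, then $\operatorname{lev}K=\operatorname{lev}J$ and $K=J$ by (H1). So $J\in h_K(z)$ in either case, and $J=K$ when the levels agree. Conversely $h_K(z)\subseteq T_z$ by (H1).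
\end{proof}

\begin{lemma}\label{lem:countable}
Each $T_z$ is countable.
\end{lemma}

\begin{proof}
Otherwise, by Lemma~\ref{lem:chain}, the set $\Lambda=\{\operatorname{lev}K:K\in T_z\}$ is unbounded in $\omega_1$. Let $\delta<\omega_1$ be a limit point of $\Lambda$ and let $K\in T_z$ have least level $\ge\delta$. By Lemma~\ref{lem:chain}, $h_K^-(z)=\{J\in T_z:\operatorname{lev}J<\delta\}$, and the levels of these nodes are cofinal in $\delta$. By (H4), $K$ is a fusion node of level $\delta$, so $\delta\in A$. Thus the club of limit points of $\Lambda$ is contained in $A$, although $\omega_1\setminus A$ is stationary.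
\end{proof}

This is the only place where the stationarity of $\omega_1\setminus A$ is used.

\subsection*{Definition and first properties}
Identify subsets of $S$ with their characteristic functions, and let
\[
X=\{(z,p)\in2^\omega\times\{0,1\}^S:\ *\in p,\ \text{and } K\in p\text{ implies } z\in C_K\text{ and }h_K(z)\subseteq p\},
\]
with $\pi(z,p)=z$. By Lemma~\ref{lem:chain}, $(z,p)\in X$ if and only if $p$ is a nonempty initial segment of $T_z$, which is well ordered by level.

\begin{proposition}\label{prop:space}
The space $X$ is a first countable Corson compactum, and the fibers of $\pi$ are countable and metrizable.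
\end{proposition}

\begin{proof}
To see that $X$ is closed in the compact space $2^\omega\times\{0,1\}^S$, let a net $(z_j,p_j)$ in $X$ converge to $(z,p)$. Convergence of $p_j$ is pointwise, so $*\in p$. Let $K\in p$. Eventually $K\in p_j$, so $z_j\in C_K$, and $z\in C_K$ because $C_K$ is closed. If $J\in h_K(z)$, then by (H2) eventually $J\in h_K(z_j)\subseteq p_j$, so $J\in p$.

The fiber $\pi^{-1}(z)$ embeds in $\{0,1\}^{T_z}$, which is metrizable by Lemma~\ref{lem:countable}. It is countable because a countable well-ordered set has countably many initial segments. Every $p$ is countable, so each point of $X\subseteq\mathbb R^{\omega}\times\mathbb R^S$ has countably many nonzero coordinates. Each point is a $G_\delta$-set in its metrizable fiber, and each fiber is a $G_\delta$-set in $X$ since $\{z\}$ is one in $2^\omega$. So points of $X$ are $G_\delta$-sets, and (F2) applies.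
\end{proof}

\subsection*{A $\pi$-base}
For $q=(U,K)\in\mathbb P$ let $[q]=[U,K]=\{(z,p)\in X:z\in U,\ K\in p\}$. This set is clopen, and
\begin{equation}\label{eq:stop}
(z,h_K(z))\in[U,K]\quad\text{for all }z\in U\cap C_K,
\end{equation}
by (H1). In particular $[q]\ne\emptyset$; the point in \eqref{eq:stop} stops at $K$ and contains no node of higher level. If $(U',K')\le(U,K)$ and $(z,p)\in[U',K']$, then $z\in U'\cap C_{K'}$ and $K\in h_{K'}(z)\subseteq p$. So $q'\le q$ implies $[q']\subseteq[q]$.

\begin{lemma}\label{lem:dense}
If $q\in\mathbb P$ and $O\subseteq[q]$ is nonempty and open, then there is $q'\le q$ with $[q']\subseteq O$. In particular, since $[2^\omega,*]=X$, the sets $[q]$ form a $\pi$-base of $X$.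
\end{lemma}

\begin{proof}
Let $q=(U,K)$ and $(z,p)\in O$. Choose $V\in\mathcal B$ with $z\in V\subseteq U$ and finite sets $F\subseteq p$, $E\subseteq S\setminus p$ with $K\in F$ such that
\[
\{(z',p')\in X:z'\in V,\ F\subseteq p',\ E\cap p'=\emptyset\}\subseteq O .
\]
Let $L$ be the last element of $F$. By Lemma~\ref{lem:chain}, $F\subseteq h_L(z)\subseteq p$, so $E\cap h_L(z)=\emptyset$. By (H2), applied to the finitely many nodes of $F\cup E$, we may shrink $V$ around $z$ so that $F\subseteq h_L(z')$ and $E\cap h_L(z')=\emptyset$ for all $z'\in V\cap C_L$.

The set $[V,L]$ may still contain points that pass through nodes of $E$ above $L$. We jump over these nodes. Let $\eta<\omega_1$ exceed $\operatorname{lev}L$ and the levels of all nodes of $E$, let $K'=(L,\eta,0,V)$ and $q'=(V,K')$. For $z'\in C_{K'}\subseteq V\cap C_L$ we have $K\in F\subseteq h_L(z')=h^-_{K'}(z')$, so $q'\le q$. Let $(z',p')\in[q']$. Then $z'\in C_{K'}$ and $F\subseteq h_{K'}(z')\subseteq p'$. By Lemma~\ref{lem:chain}, the nodes of $p'$ of level $<\eta$ lie in $h^-_{K'}(z')=h_L(z')$, so $E\cap p'=\emptyset$. Hence $(z',p')\in O$.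
\end{proof}

\begin{remark}
For fixed $\eta$ and $U$, the sets $[U,K]$ with $K\in S_\eta$ are pairwise disjoint, because $T_z$ has at most one node of level $\eta$. So $X$ has a $\pi$-base that is a union of $\aleph_1$ disjoint families. The next section shows that countably many never suffice.
\end{remark}

\section{Defeating countably many disjoint families}\label{sec:diagonal}

A fusion node exists only for a good task, so we need a supply of good tasks. For $N\subseteq S$ let $\mathbb P_N$ be the set of conditions whose node lies in $N$.

\begin{lemma}\label{lem:good}
Let $\delta\in A$, let $N\subseteq S_{<\delta}$ be countable, let $q_0\in\mathbb P_N$, and let $\mathfrak D_n\subseteq\mathbb P_N$ for $n\in\omega$. Assume: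
\begin{enumerate}
\item[(a)] every child of level $\delta_k$, $k\in\omega$, of a node in $N$ belongs to $N$;
\item[(b)] if $q\in\mathfrak D_n$, $q'\in\mathbb P_N$ and $q'\le q$, then $q'\in\mathfrak D_n$;
\item[(c)] if $q\in\mathbb P_N$, $q\le q_0$ and $n\in\omega$, there is $q'\le q$ in $\mathfrak D_n$.
\end{enumerate}
Then the $\delta$-task $\tau=(\mathfrak D_n)_n$ is good.
\end{lemma}

\begin{proof}
All conditions in this proof belong to $\mathbb P_N$ and lie below $q_0$. Say that $(U,K)$ \emph{has word $v$} if $w_\delta(K,z)=v$ for all $z\in U\cap C_K$. There are two moves.

\emph{Move 1: entering $\mathfrak D_n$.} For every $q$ and $n$ there is $q'\le q$ in $\mathfrak D_n$ that has a word $v'$; if $q$ has word $v$, then $v\sqsubseteq v'$. Indeed, take a condition below $q$ in $\mathfrak D_n$ by (c), and shrink its clopen set by (W2) so that it has a word; it stays in $\mathfrak D_n$ by (b). The last assertion is (W1).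

\emph{Move 2: writing.} If $q=(U,K)$ has word $v$ and $v\sqsubseteq u\in2^{<\omega}$, there is $q'\le q$ with word $u$. It suffices to add one letter $i$. Let $k=|v|$, so that $\operatorname{lev}K<\delta_k$ by \eqref{eq:length}. Let $K'=(K,\delta_k,i,U)$, which is in $N$ by (a), and $q'=(U,K')$. For $z\in C_{K'}$ the word $w_\delta(K',z)$ has length $k+1$, begins with $v$ by (W1), and its last letter is the label of $K'$, the only node of $h_{K'}(z)=h_K(z)\cup\{K'\}$ of level $\ge\delta_k$.

The difficulty is that Move 1 appends letters over which we have no control, while (S4) requires one code along all branches. Move 2 repairs this by copying. Take two conditions $q,\tilde q$ with the same word $v$. Move $q$ into $\mathfrak D_n$; its word becomes some $u_1\sqsupseteq v$. Write $u_1$ on $\tilde q$, then move it into $\mathfrak D_n$; its word becomes some $u_2\sqsupseteq u_1$. Write $u_2$ on the first condition, which stays in $\mathfrak D_n$ by (b). Now both are in $\mathfrak D_n$ with word $u_2$. We do this for $2^n$ conditions at a time, and we insert one free letter at each step to obtain $\mathfrak c$ codes.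

For $t\in2^n$ we construct a word $v_t$ of length $>n$ and conditions $q^t_\sigma=(U^t_\sigma,K^t_\sigma)\in\mathfrak D_n$, $\sigma\in2^n$, all having word $v_t$. For $t=\emptyset$, apply Move 1 to $q_0$ with $n=0$ and then Move 2 to get $q^\emptyset_\emptyset\in\mathfrak D_0$ with a word $v_\emptyset$ of length $>0$.

Suppose the system for $t\in2^n$ is given and $j\in\{0,1\}$. For each $\sigma\in2^n$ the set $U^t_\sigma\cap C_{K^t_\sigma}$ is perfect, so it has two distinct points; choose disjoint clopen neighborhoods $V_{\sigma^\frown0},V_{\sigma^\frown1}\subseteq U^t_\sigma$ of them of diameter $\le2^{-(n+1)}$. The $m=2^{n+1}$ conditions $(V_{\sigma^\frown i},K^t_\sigma)$ have word $v_t$. List their indices as $\rho_1,\dots,\rho_m$ and put $u_0=v_t{}^\frown j$. For $l=1,\dots,m$, extend the condition with index $\rho_l$ by Move 2 so that it has word $u_{l-1}$, and then by Move 1 to a condition in $\mathfrak D_{n+1}$ with some word $u_l\sqsupseteq u_{l-1}$. Choose $v_{t^\frown j}\sqsupseteq u_m$ of length $>n+1$, and extend all $m$ conditions by Move 2 so that they have word $v_{t^\frown j}$. By (b) they remain in $\mathfrak D_{n+1}$. These are the conditions $q^{t^\frown j}_\rho$, $\rho\in2^{n+1}$.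

For $x\in2^\omega$ put $q_\sigma=q^{x|n}_\sigma$ for $\sigma\in2^n$, and $r^x=\bigcup_nv_{x|n}\in2^\omega$. Then (S1) holds because $q^{t^\frown j}_{\sigma^\frown i}\le(V_{\sigma^\frown i},K^t_\sigma)\le q^t_\sigma$; (S2) and (S4) hold by construction; and (S3) follows from $|v_{x|n}|>n$ and \eqref{eq:length}. So $r^x\in R_\tau$. If $x\ne x'$ first differ at $n$ and $t=x|n$, then $r^x(|v_t|)=x(n)\ne x'(n)=r^{x'}(|v_t|)$. Hence $|R_\tau|=\mathfrak c$.
\end{proof}

\begin{proposition}\label{prop:diagonal}
Let $q_0\in\mathbb P$, and for $n\in\omega$ let $\mathcal U_n$ be a disjoint family of nonempty open subsets of $X$. Then there is a nonempty clopen set $G\subseteq[q_0]$ that contains no member of any $\mathcal U_n$.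
\end{proposition}

\begin{proof}
Let $\mathfrak D^*_n$ be the set of conditions $q\le q_0$ such that $[q]$ is contained in a member of $\mathcal U_n$ or misses $\bigcup\mathcal U_n$. If $q'\le q\in\mathfrak D_n^*$, then $q'\in\mathfrak D_n^*$, since $[q']\subseteq[q]$. For every $q\le q_0$ there is $e_n(q)\le q$ in $\mathfrak D_n^*$: if $[q]$ misses $\bigcup\mathcal U_n$ take $q$ itself, and if $[q]$ meets $W\in\mathcal U_n$ apply Lemma~\ref{lem:dense} to $[q]\cap W$.

\emph{Reflecting to a countable level.} The sets $\mathfrak D_n^*$ do not form a task: they are not countable and are not bounded in level. We close off. Define countable sets $N_\alpha\subseteq S$ for $\alpha<\omega_1$. Let $N_0$ consist of the node of $q_0$. Let $N_{\alpha+1}$ consist of $N_\alpha$, all children of level $\le\alpha$ of nodes in $N_\alpha$, and the nodes of the conditions $e_n(q)$ for $n\in\omega$ and $q\in\mathbb P_{N_\alpha}$ with $q\le q_0$. Take unions at limit stages. Let $f(\alpha)=\sup\{\operatorname{lev}K:K\in N_\alpha\}<\omega_1$. Since $A$ is stationary, there is $\delta\in A$ with $f(\alpha)<\delta$ for all $\alpha<\delta$; this is the only use of the stationarity of $A$. Put $N=N_\delta=\bigcup_{\alpha<\delta}N_\alpha\subseteq S_{<\delta}$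 and $\mathfrak D_n=\mathfrak D_n^*\cap\mathbb P_N$. (A reader used to elementary submodels may take $N=S\cap M$ for a countable elementary submodel $M$ of a large $H(\theta)$ that contains all the data and has $M\cap\omega_1\in A$.)

The hypotheses of Lemma~\ref{lem:good} hold. For (a), a child of level $\delta_k$ of a node in $N_\alpha$, $\alpha<\delta$, belongs to $N_{\beta+1}$ with $\beta=\max(\alpha,\delta_k)$, and $\beta+1<\delta$. Part (b) is inherited from $\mathfrak D^*_n$. For (c), if $q\in\mathbb P_{N_\alpha}$ then $e_n(q)\in\mathbb P_{N_{\alpha+1}}$. So $\tau=(\mathfrak D_n)_n$ is a good $\delta$-task, and there is a fusion node $K_\tau\in S_\delta$, built from some $\tau$-scheme $q_\sigma=(U_\sigma,K_\sigma)$.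

\emph{The diagonal argument.} Let $G=[2^\omega,K_\tau]$. If $(z,p)\in G$, then $z=z_x$ for some $x\in2^\omega$, and $z\in U_{x|n}$, $K_{x|n}\in h_{K_\tau}(z)\subseteq p$ for all $n$. By (S2),
\begin{equation}\label{eq:decided}
\text{for all }(z,p)\in G\text{ and }n\in\omega\text{ there is }q\in\mathfrak D_n\text{ with }(z,p)\in[q].
\end{equation}
Members of $\mathfrak D_0$ lie below $q_0$, so $G\subseteq[q_0]$. Suppose that $W\subseteq G$ with $W\in\mathcal U_n$. Pick $(z,p)\in W$ and $q=(U,K)\in\mathfrak D_n$ as in \eqref{eq:decided}. Since $[q]$ meets $W$, it is contained in some $W'\in\mathcal U_n$, and $W'=W$ because both contain $(z,p)$ and $\mathcal U_n$ is disjoint. Thus $[q]\subseteq G$. But $\operatorname{lev}K<\delta$, so the point $(z,h_K(z))$, which lies in $[q]$ by \eqref{eq:stop}, does not contain $K_\tau$ and is not in $G$. This contradiction completes the proof.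
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X$ and $\pi$ be as in Section~\ref{sec:space}. By Proposition~\ref{prop:space}, $X$ is a first countable Corson compactum and the fibers of $\pi$ are countable and metrizable. The clopen subsets of $2^\omega$ that contain a point $z$ have intersection $\{z\}$, so the section of $\gamma$ at $x\in X$ is the fiber $\pi^{-1}(\pi(x))$, and $X$ is metrizable-approximable. Let $O\subseteq X$ be nonempty and open, and let $\mathcal U_n$, $n\in\omega$, be disjoint families of nonempty open subsets of $O$. By Lemma~\ref{lem:dense} there is $q_0\in\mathbb P$ with $[q_0]\subseteq O$, and Proposition~\ref{prop:diagonal} gives a nonempty open $G\subseteq O$ containing no member of $\bigcup_n\mathcal U_n$. So $O$ has no $\sigma$-disjoint $\pi$-base, and by Lemma~\ref{lem:pibase} it has no dense metrizable subspace.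
\end{proof}

\begin{thebibliography}{1}

\bibitem{PA}
\emph{$\mathcal{P}$-approximable compact spaces},
\texttt{http://2nifoia.257.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 118436/\allowbreak CommentatMathUnivCarolRetro\_\allowbreak 32-1991-3\_18.pdf}

\end{thebibliography}
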